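\title{A cut condition for supereulerian digraphs, and deleting arcs from semicomplete digraphs}

\begin{abstract}
A digraph is supereulerian if it has a spanning connected subdigraph in which every vertex has equal in-degree and out-degree. We give a sufficient condition for this property that compares, for each vertex set $X$ and each vertex $w$ outside $X$ receiving no arc from $X$, the number of arcs leaving $X$ with the number of non-neighbors of $w$ outside $X$. It follows that deleting any $k$ arcs from a semicomplete digraph of arc-strong connectivity at least $k+1$ leaves a supereulerian digraph, as conjectured by Bang-Jensen, Havet and Yeo; the bound $k+1$ is best possible. It also follows that a digraph is supereulerian if its arc-strong connectivity exceeds the largest number of non-neighbors of a vertex, and this too is sharp. The proof is self-contained: it extends a largest closed trail by a sequence of arc exchanges.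
\end{abstract}

\section{Introduction}\label{sec:intro}

Digraphs in this paper are finite, have no loops and have at least two vertices. Opposite arcs $uv$ and $vu$ may both be present; parallel arcs (two arcs with the same tail and the same head) are excluded unless we say otherwise. Let $D=(V,A)$ be a digraph. Two distinct vertices are \emph{adjacent} if there is an arc between them in at least one direction, and $D$ is \emph{semicomplete} if any two distinct vertices are adjacent. For $X\subseteq V$ we write $d^+_D(X)$ for the number of arcs \emph{leaving} $X$, that is, with tail in $X$ and head in $V\setminus X$. The \emph{arc-strong connectivity} of $D$ is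
\[
\lambda(D)=\min\{d^+_D(X):\ \emptyset\ne X\subsetneq V\}.
\]
The digraph $D$ is \emph{strong}, meaning that every vertex can reach every other along a directed path, exactly when $\lambda(D)\ge1$, and $\lambda(D)$ is the least number of arcs whose deletion leaves a digraph that is not strong. For $A'\subseteq A$ we write $D-A'=(V,A\setminus A')$.

A digraph is \emph{eulerian} if it is connected (as an undirected graph) and every vertex has the same in-degree and out-degree. The digraph $D$ is \emph{supereulerian} if it has a spanning eulerian subdigraph. Equivalently, $D$ has a closed tour that visits every vertex and uses no arc twice: a relaxation of a hamiltonian cycle in which vertices may be repeated. In particular, a supereulerian digraph is strong.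

We consider the following question. Let $D$ be semicomplete and let $k$ be a positive integer. How large must $\lambda(D)$ be, in terms of $k$, to guarantee that $D-A'$ is supereulerian for every set $A'$ of $k$ arcs?

A lower bound is immediate. If $\lambda(D)\le k\le |A|$, then some set $A'$ of $k$ arcs contains all arcs leaving a set $X$ with $d^+_D(X)=\lambda(D)$, and $D-A'$ is not even strong. Semicomplete digraphs with $\lambda=k$ exist: in the complete digraph on $k+1$ vertices, which has both arcs between any two vertices, a set of $s$ vertices with $1\le s\le k$ is left by
\begin{equation}\label{eq:complete}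
s(k+1-s)=k+(s-1)(k-s)\ \ge\ k
\end{equation}
arcs, with equality for $s=1$. So no bound below $k+1$ can work, and the optimistic guess is that the obvious obstruction is the only one. Bang-Jensen, Havet and Yeo conjectured that $\lambda(D)\ge k+1$ indeed suffices; the problem is posed in \cite{open}. Bang-Jensen, D\'epr\'es and Yeo proved that $\lambda(D)\ge\lceil(6k+1)/5\rceil$ suffices, a bound that equals $k+1$ for $k\le4$ and is larger for $k\ge5$. We prove the conjecture.

\begin{theorem}\label{thm:conj}
Let $k\ge1$, let $D=(V,A)$ be a semicomplete digraph with $\lambda(D)\ge k+1$, and let $A'\subseteq A$ with $|A'|=k$. Then $D-A'$ has a spanning eulerian subdigraph.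
\end{theorem}

Together with the complete digraph on $k+1$ vertices, Theorem~\ref{thm:conj} shows that the least bound on $\lambda(D)$ that answers the question is exactly $k+1$.

The guess is less safe than it looks, because a deleted arc can do two kinds of damage: it can weaken a cut, and it can make its two ends non-adjacent. The second kind matters. Let $F_1$ be the digraph with vertices $x,m,w,z$ and arcs $xm$, $xw$, $mz$, $wz$, $zx$ (Figure~\ref{fig:small}). It is strong, and $m,w$ is its only non-adjacent pair, so it arises from a semicomplete digraph by deleting one arc. It is not supereulerian: a spanning eulerian subdigraph would contain $mz$ and $wz$, the only arcs leaving $m$ and $w$, while only one arc leaves $z$. Thus it is not enough that $D-A'$ be strong; the connectivity that survives the deletion has to compensate for the adjacencies that are lost. Our main result makes this trade-off precise, for arbitrary digraphs. For a vertex $w$ of $D$ let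
\[
\overline N_D(w)=\{v\in V\setminus\{w\}:\ v\text{ and }w\text{ are not adjacent in }D\}
\]
be the set of \emph{non-neighbors} of $w$.

\begin{theorem}\label{thm:main}
Let $D=(V,A)$ be a digraph, possibly with parallel arcs, such that for every set $X$ with $\emptyset\ne X\subsetneq V$ and every vertex $w\in V\setminus X$ with no arc from $X$ to $w$,
\[
d^+_D(X)\ \ge\ 1+|\overline N_D(w)\setminus X|. \tag{$\ast$}
\]
Then $D$ is supereulerian.
\end{theorem}

Replacing both sides of $(\ast)$ by global parameters gives a condition that is easier to state and still sharp.

\begin{theorem}\label{thm:delta}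
Let $D$ be a digraph and $\Delta(D)=\max_w|\overline N_D(w)|$. If $\lambda(D)\ge\Delta(D)+1$, then $D$ is supereulerian. For every $d\ge1$ there is a digraph $D$ with $\Delta(D)=\lambda(D)=d$ that is not supereulerian.
\end{theorem}

The case $\Delta(D)=0$ says that every strong semicomplete digraph is supereulerian, which is the statement of Theorem~\ref{thm:conj} with no arc deleted. Theorem~\ref{thm:delta} is too coarse to give Theorem~\ref{thm:conj} directly: the estimates $\lambda(D-A')\ge\lambda(D)-k$ and $\Delta(D-A')\le k$ charge every deleted arc twice and lead only to the bound $2k+1$. Condition $(\ast)$ counts only the non-neighbors of $w$ that lie outside $X$, and for these the double charge disappears.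

Section~\ref{sec:prelim} recalls the standard facts that we use and derives the consequences of Theorem~\ref{thm:main}. Section~\ref{sec:idea} shows the method on three small digraphs, Section~\ref{sec:proof} proves Theorem~\ref{thm:main}, and Section~\ref{sec:sharp} constructs the extremal examples.

\section{Trails, cuts, and consequences of the cut condition}\label{sec:prelim}

\subsection{Standard facts}

All walks, paths and cycles are directed; a cycle may have length two. A \emph{trail} is a walk that repeats no arc, and it is \emph{closed} if it ends where it starts. A walk with no arc is \emph{trivial}. If the walk $W_1$ ends where $W_2$ starts, $W_1W_2$ denotes their concatenation; it is a trail when $W_1$ and $W_2$ are arc-disjoint trails. We write $V(W)$ and $A(W)$ for the vertices and arcs of a walk or a subdigraph $W$. When parallel arcs are present, ``an arc $uv$'' means one of the arcs from $u$ to $v$. We use the following facts, which hold with parallel arcs as well.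

\begin{itemize}
\item[(F1)] An eulerian digraph with at least one arc has an \emph{Euler tour}, a closed trail that uses every arc, and the tour may be taken to begin with any prescribed arc. Conversely, the vertices and arcs of a closed trail form an eulerian digraph.
\item[(F2)] In an eulerian digraph, the number of arcs leaving a vertex set $S$ equals the number of arcs entering $S$. (Sum out-degree minus in-degree over $S$; the arcs inside $S$ cancel.)
\item[(F3)] The \emph{strong components} of a digraph are the classes of mutually reachable vertices. A path between two vertices of a strong component $K$ stays in $K$, and every arc with both ends in $K$ lies on a cycle.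
\end{itemize}

A vertex set is \emph{closed} in a digraph if no arc of that digraph leaves it. The set of vertices reachable from a given vertex (which includes the vertex itself) is closed, a union of closed sets is closed, and a path that enters a closed set remains in it.

\subsection{Deleting arcs}

Theorem~\ref{thm:main}, applied to $D-A'$, places no bound on the number of deleted arcs.

\begin{corollary}\label{cor:delete}
Let $D=(V,A)$ be semicomplete and let $A'\subseteq A$ be of any size. Suppose that for every $X$ with $\emptyset\ne X\subsetneq V$ and every $w\in V\setminus X$, the number of arcs of $A'$ leaving $X$ plus $|\overline N_{D-A'}(w)\setminus X|$ is at most $d^+_D(X)-1$. Then $D-A'$ is supereulerian.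
\end{corollary}

\begin{proof}
If $a'$ arcs of $A'$ leave $X$, then $d^+_{D-A'}(X)=d^+_D(X)-a'\ge1+|\overline N_{D-A'}(w)\setminus X|$. So $D-A'$ satisfies $(\ast)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:conj}]
Let $\emptyset\ne X\subsetneq V$ and $w\in V\setminus X$. For each $u\in\overline N_{D-A'}(w)\setminus X$ the semicomplete digraph $D$ has an arc $a_u$ between $u$ and $w$, and $a_u\in A'$ because $u$ and $w$ are not adjacent in $D-A'$. Different vertices $u$ give different arcs $a_u$. Both ends of $a_u$ lie outside $X$, so $a_u$ does not leave $X$. Hence the number of arcs of $A'$ leaving $X$ plus $|\overline N_{D-A'}(w)\setminus X|$ is at most $|A'|=k\le\lambda(D)-1\le d_D^+(X)-1$, and Corollary~\ref{cor:delete} applies.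
\end{proof}

This is the only place where semicompleteness is used: it guarantees that every non-adjacency in $D-A'$ costs a deleted arc.

\begin{proof}[Proof of the first statement of Theorem~\ref{thm:delta}]
For all $X$ and $w$ as in Theorem~\ref{thm:main} we have $d^+_D(X)\ge\lambda(D)\ge1+\Delta(D)\ge1+|\overline N_D(w)\setminus X|$.
\end{proof}

In particular, if every vertex of $D-A'$ has at most $\Delta$ non-neighbors and $\lambda(D-A')\ge\Delta+1$, then $D-A'$ is supereulerian, however large $A'$ is.

\section{The method on three small digraphs}\label{sec:idea}

The proof of Theorem~\ref{thm:main} takes an eulerian subdigraph $H$ that misses a vertex $w$ and tries to enlarge it. The following notation, which depends on the pair $(H,w)$, is used in the rest of the paper. The arcs of $D$ outside $A(H)$ are \emph{unused}, and $D^\circ=D-A(H)$ is the digraph of unused arcs. Every arc with an end outside $V(H)$ is unused. Let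
\begin{itemize}
\item $Z_0$ be the set of vertices reachable from $w$ in $D^\circ$,
\item $U$ be the set of vertices from which $w$ is reachable in $D^\circ$,
\item $K=Z_0\cap U$, the strong component of $D^\circ$ that contains $w$,
\item $M_0=V(H)\setminus(Z_0\cup U)$.
\end{itemize}

The basic move is an insertion. If $xy$ is an arc of $H$ with $x\in U$ and $y\in Z_0$, we delete it and go from $x$ to $y$ along unused arcs by way of $K$. In terms of trails: an Euler tour of $H$ without the arc $xy$ is a trail from $y\in Z_0$ to $x\in U$ that visits all of $V(H)$, and such a trail can be closed up through $K$. An arc of $H$ that enters $Z_0$ has its tail in $U$ or in $M_0$. A vertex adjacent to $w$ lies in $Z_0\cup U$, so $M_0$ consists of non-neighbors of $w$. In a semicomplete digraph $M_0$ is therefore empty, and any arc of $H$ entering $Z_0$ allows an insertion. In general the vertices of $M_0$ may screen $Z_0$ from $U$.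

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9,>=stealth,every node/.style={circle,draw,inner sep=1pt,minimum size=6mm}]
\node (x) at (0,0) {$x$}; \node (m) at (1.3,1.3) {$m$};
\node (z) at (2.6,0) {$z$}; \node (w) at (1.3,-1.3) {$w$};
\draw[->,very thick] (x)--(m); \draw[->,very thick] (m)--(z); \draw[->,very thick] (z)--(x);
\draw[->,dashed] (x)--(w); \draw[->,dashed] (w)--(z);
\node[draw=none] at (1.3,-2.1) {$F_1$};
\begin{scope}[xshift=3.9cm]
\node (x) at (0,0) {$x$}; \node (m) at (1.8,1.3) {$m$}; \node (zz) at (1.8,0) {$z'$};
\node (z) at (3.6,0) {$z$}; \node (w) at (1.8,-1.3) {$w$};
\draw[->,very thick] (x)--(m); \draw[->,very thick] (m)--(zz); \draw[->,very thick] (zz)--(x);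
\draw[->,very thick] (m) to[bend left=15] (z); \draw[->,very thick] (z) to[bend left=15] (m);
\draw[->,dashed] (x)--(w); \draw[->,dashed] (w)--(z); \draw[->,dashed] (w)--(zz);
\node[draw=none] at (1.8,-2.1) {$F_2$};
\end{scope}
\begin{scope}[xshift=8.8cm]
\node (x) at (0,0) {$x$}; \node (y) at (0,1.3) {$y$}; \node (m) at (1.8,1.3) {$m$};
\node (zz) at (1.8,0) {$z'$}; \node (z) at (3.6,0) {$z$}; \node (w) at (1.8,-1.3) {$w$};
\draw[->,very thick] (x)--(y); \draw[->,very thick] (y) to[bend left=20] (m);
\draw[->,very thick] (m)--(zz); \draw[->,very thick] (zz)--(x);
\draw[->,very thick] (m) to[bend left=15] (z); \draw[->,very thick] (z) to[bend left=15] (m);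
\draw[->,dashed] (m) to[bend left=20] (y);
\draw[->,dashed] (x)--(w); \draw[->,dashed] (w)--(z); \draw[->,dashed] (w)--(zz);
\node[draw=none] at (1.8,-2.1) {$F_3$};
\end{scope}
\end{tikzpicture}
\caption{Three digraphs, each with an eulerian subdigraph $H$ (thick arcs) that misses only the vertex $w$; the remaining arcs are dashed. The digraph $F_1$ has no closed trail through all its vertices, $F_2$ has the closed trail $z\,m\,z'\,x\,w\,z$, and $F_3$ has the closed trail $z\,m\,y\,m\,z'\,x\,w\,z$.}\label{fig:small}
\end{figure}

\begin{example}[one arc from $m$: no extension]\label{ex:one}
In $F_1$ let $H$ be the cycle $x\,m\,z\,x$. Then $Z_0=\{w,z\}$, $U=\{w,x\}$, $K=\{w\}$ and $M_0=\{m\}$. The only arc of $H$ entering $Z_0$ is $mz$, so no insertion is available. Deleting $xm$ from $H$ gives the trail $m\,z\,x$, which ends in $U$ but does not start in $Z_0$. Deleting $mz$ as well moves the start to $z\in Z_0$ but loses the vertex $m$. Condition $(\ast)$ fails by one: for $X=Z_0\setminus K=\{z\}$ we have $d^+(X)=1=|\overline N(w)\setminus X|$.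
\end{example}

\begin{example}[two arcs from $m$: an exchange]\label{ex:two}
Let $F_2$ have the arcs $xm$, $mz$, $zm$, $mz'$, $z'x$, which form $H$, and the unused arcs $xw$, $wz$, $wz'$. Then $Z_0=\{w,z,z'\}$, $U=\{w,x\}$, $K=\{w\}$ and $M_0=\{m\}$, and again no arc of $H$ goes from $U$ to $Z_0$. Now two arcs, $zm$ and $z'x$, leave $X=Z_0\setminus K$, which is what $(\ast)$ asks of this set, since $\overline N(w)=\{m\}$. Both belong to $H$, so by (F2) two arcs of $H$ enter $Z_0$, and both must come from the single vertex of $M_0$. Deleting $xm$ from $H$ gives the trail $m\,z\,m\,z'\,x$. This time the first arc $mz$ can be spared, because the trail has to return to $m$ in order to use $mz'$. What remains is $z\,m\,z'\,x$, a trail from $Z_0$ to $U$ through all of $V(H)$, and the unused arcs $xw$, $wz$ close it.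
\end{example}

So a vertex $m$ that sends two arcs of $H$ into $Z_0$ is as good a starting point as a vertex of $Z_0$. The same holds for the vertices that $m$ reaches along unused arcs.

\begin{example}[a detour along unused arcs]\label{ex:three}
Obtain $F_3$ from $F_2$ by replacing the arc $xm$ of $H$ with a path $x\,y\,m$, also in $H$, and adding an unused arc $my$. The sets $Z_0$, $U$ and $K$ are unchanged. Deleting $xy$ from $H$ gives the trail $y\,m\,z\,m\,z'\,x$. Prefixing the unused arc $my$ gives a trail that starts at $m$:
\[
\underbrace{m\,y\,m}_{C}\;z\;m\;z'\,x .
\]
We delete the arc $mz$, start at $z$, and traverse the closed part $C$ on the next visit to $m$. The result is $z\,m\,y\,m\,z'\,x$, and $xw$, $wz$ close it.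
\end{example}

The general proof iterates this. The set $Z_0$ is enlarged to a set $Z_1$ by adding $m$ and all it reaches in $D^\circ$; then a vertex that sends two arcs of $H$ into $Z_1$ is added in the same way, and so on. Two things have to be shown: that the successive exchanges and detours do not compete for the same arcs, and that under $(\ast)$ the process cannot end without meeting an arc of $H$ from $U$ into the current set.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $D=(V,A)$ satisfy the hypothesis of Theorem~\ref{thm:main}. We first note that $D$ is strong. Let $\emptyset\ne X\subsetneq V$ and pick any $w'\in V\setminus X$. Either there is an arc from $X$ to $w'$, or $(\ast)$ applies to $X$ and $w'$; in both cases $d^+_D(X)\ge1$. By (F3), $D$ contains a cycle. So we may choose an eulerian subdigraph $H$ of $D$ with at least one arc and with $|V(H)|$ maximum. Suppose for a contradiction that $V(H)\ne V$, fix $w\in V\setminus V(H)$, and let $D^\circ,Z_0,U,K,M_0$ be as in Section~\ref{sec:idea}.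

\subsection{What maximality forbids}

\begin{lemma}\label{lem:K}
We have $K\cap V(H)=\emptyset$ and $K\subsetneq Z_0$.
\end{lemma}

\begin{proof}
Suppose that $h\in K\cap V(H)$. A path from $h$ to $w$ in $D^\circ$ stays in $K$ by (F3), starts in $V(H)$ and ends outside it. So it contains an arc $h't$ with $h'\in V(H)$, $t\notin V(H)$ and $h',t\in K$. By (F3) this arc lies on a cycle $C$ of $D^\circ$. The union $H\cup C$ is connected since $h'\in V(H)\cap V(C)$, and in-degrees equal out-degrees since $H$ and $C$ are arc-disjoint. It contains $V(H)\cup\{t\}$, contrary to the choice of $H$.

Now $w\in K$ and $K\ne V$, so some arc of the strong digraph $D$ leaves $K$. Its tail is not in $V(H)$, so it is unused, and its head is then reachable from $w$ in $D^\circ$. This head lies in $Z_0\setminus K$.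
\end{proof}

The next lemma is the closing step of the examples. It allows the trail to contain unused arcs, since the detours will introduce them, provided they stay away from the arcs needed for closing. One point requires care: a path from $x$ to $w$ and a path from $w$ to $v$ in $D^\circ$ may share arcs inside $K$, so the first path is cut at the moment it enters $K$.

\begin{lemma}\label{lem:close}
There is no trail $W$ in $D$ that starts in $Z_0$, ends in $U\cap V(H)$, visits every vertex of $H$, and has the tails of all its unused arcs outside $Z_0\cup U$.
\end{lemma}

\begin{proof}
Let $W$ be such a trail, from $v\in Z_0$ to $x\in U\cap V(H)$. By Lemma~\ref{lem:K}, $x\notin K$. Take a path from $x$ to $w$ in $D^\circ$. All its vertices are in $U$. Let $P_1$ be its initial part up to its first vertex $w_1$ in $K$; the tails of the arcs of $P_1$ lie in $U\setminus K$. In $D^\circ$ the vertex $w_1$ reaches $w$ and $w$ reaches $v$, so there is a path $P_2$ in $D^\circ$ from $w_1$ to $v$. It starts in the closed set $Z_0$, so the tails of its arcs lie in $Z_0$.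

The arcs of $P_1$ and $P_2$ are unused, so they differ from the arcs of $W$ in $A(H)$. The tails of the arcs of $P_1$, of the arcs of $P_2$ and of the unused arcs of $W$ lie in $U\setminus K$, in $Z_0$ and in $V\setminus(Z_0\cup U)$ respectively, and these three sets are pairwise disjoint because $Z_0\cap U=K$. Hence $WP_1P_2$ is a closed trail. It visits $V(H)$ and $w_1$, and $w_1\notin V(H)$ by Lemma~\ref{lem:K}. By (F1) this contradicts the choice of $H$.
\end{proof}

\subsection{Pivots and levels}

We define sets $Z_0\subsetneq Z_1\subsetneq\cdots$ and vertices $m_1,m_2,\dots$, called \emph{pivots}. Given $Z_i$, let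
\[
M_i=V(H)\setminus(Z_i\cup U).
\]
If some vertex of $M_i$ is the tail of at least two arcs of $H$ with heads in $Z_i$, choose one such vertex as $m_{i+1}$ and let $Z_{i+1}$ be the union of $Z_i$ and the set of vertices reachable from $m_{i+1}$ in $D^\circ$. Otherwise stop. Since $m_{i+1}\in Z_{i+1}\setminus Z_i$ and $V$ is finite, the process stops, at some index $s\ge0$. The \emph{level} of a vertex $v\in Z_s$ is the least $j$ with $v\in Z_j$. The pivot $m_j$ has level $j$; in particular the pivots are distinct.

\begin{lemma}\label{lem:Z}
For $0\le j\le s$, the set $Z_j$ is closed in $D^\circ$, and $Z_j\cap U=K$.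
\end{lemma}

\begin{proof}
The set $Z_j$ is a union of sets of vertices reachable in $D^\circ$ from a single vertex, so it is closed. We have $K=Z_0\cap U\subseteq Z_j\cap U$. If a vertex of $U$ were reachable in $D^\circ$ from a pivot $m_l$, then $w$ would be reachable from $m_l$, so that $m_l\in U$; but $m_l\in M_{l-1}$, which is disjoint from $U$. Hence no vertex of level at least $1$ lies in $U$.
\end{proof}

\subsection{The exchange lemma}

We show that an arc of $H$ from $U$ into any level leads to a trail forbidden by Lemma~\ref{lem:close}. We start from an Euler tour of $H$ with that arc deleted and lower the level of the starting vertex, one exchange at a time. An exchange at level $j$ consumes two resources: unused arcs, for the detour from $m_j$ to the current start, and an arc of $H$ leaving $m_j$, which is deleted. The levels keep these resources apart. The detour at level $j$ uses only arcs with tails of level exactly $j$, and the deleted arc has tail $m_j$; as the level strictly decreases, neither resource has been touched before. Conditions (b) and (c) below record this.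

\begin{lemma}\label{lem:exchange}
No arc of $H$ has its tail in $U$ and its head in $Z_s$.
\end{lemma}

\begin{proof}
Suppose that $xy\in A(H)$ with $x\in U$ and $y\in Z_s$. For $0\le j\le s$, call a trail $W$ in $D$ \emph{$j$-good} if it starts at a vertex of level $j$, ends at $x$, and
\begin{itemize}
\item[(a)] $V(H)\subseteq V(W)$;
\item[(b)] every arc of $H$ with tail in $\{m_1,\dots,m_j\}$ belongs to $W$;
\item[(c)] every unused arc of $W$ has its tail in $Z_s\setminus Z_j$.
\end{itemize}

\emph{A good trail exists.} Take an Euler tour of $H$ that begins with the arc $xy$ and delete this arc. The result is a trail from $y$ to $x$ with arc set $A(H)\setminus\{xy\}$ that visits all of $V(H)$. It has no unused arc, and the one missing arc of $H$ has its tail $x$ in $U$, whereas no pivot is in $U$. So the trail is $t$-good, where $t$ is the level of $y$.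

\emph{If $j\ge1$ and there is a $j$-good trail, then there is a $j'$-good trail for some $j'<j$.} Let $W$ be $j$-good, with initial vertex $v$. Since $v\in Z_j\setminus Z_{j-1}$, there is a path $P$, possibly trivial, from $m_j$ to $v$ in $D^\circ$. Its vertices are reachable from $m_j$, so they lie in $Z_j$. None lies in $Z_{j-1}$, for $Z_{j-1}$ is closed in $D^\circ$ and $P$ ends outside it. Thus all vertices of $P$ have level $j$. The arcs of $P$ are unused and have tails in $Z_j$, so by (c) none of them is in $W$, and $PW$ is a trail from $m_j$ to $x$.

By the choice of $m_j$ there are two arcs of $H$ from $m_j$ to $Z_{j-1}$, and by (b) both are in $W$. Let $a$ be the one that occurs first along $PW$, let $z\in Z_{j-1}$ be its head, and let $a'$ be the other. Then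
\[
PW=C\,a\,W_1\,a'\,W_2,
\]
where $C$ is a closed trail at $m_j$, possibly trivial, $W_1$ is a trail from $z$ to $m_j$, and $W_2$ is a trail from the head of $a'$ to $x$. Put
\[
W^*=W_1\,C\,a'\,W_2 .
\]
This is a trail from $z$ to $x$ with arc set $A(PW)\setminus\{a\}$. Both ends of $a$ lie on $W_1$, so $V(W^*)=V(PW)\supseteq V(H)$, which is (a). Let $j'\le j-1$ be the level of $z$. The only arc of $W$ missing from $W^*$ is $a$, and its tail $m_j$ is not among $m_1,\dots,m_{j'}$; so (b) for $W$ and $j$ gives (b) for $W^*$ and $j'$. The unused arcs of $W^*$ are those of $W$, with tails in $Z_s\setminus Z_j$, and those of $P$, with tails in $Z_j\setminus Z_{j-1}$. All these tails lie in $Z_s\setminus Z_{j-1}\subseteq Z_s\setminus Z_{j'}$, which is (c). So $W^*$ is $j'$-good.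

\emph{Conclusion.} Repeating the second step, we reach a $0$-good trail $W$. It starts in $Z_0$, ends at $x\in U\cap V(H)$ and visits all of $V(H)$. The tails of its unused arcs lie in $Z_s\setminus Z_0$, which is disjoint from $U$ because $Z_s\cap U=K\subseteq Z_0$ by Lemma~\ref{lem:Z}. This contradicts Lemma~\ref{lem:close}.
\end{proof}

The second arc $a'$ serves only to guarantee that the trail returns to $m_j$ after using $a$, so that $C$ can be reattached. We ask that both arcs go to $Z_{j-1}$ because we have no control over the order in which the trail uses the arcs leaving $m_j$. With a single arc from $m_j$ to $Z_{j-1}$, that arc may be the last departure from $m_j$, as in Example~\ref{ex:one}.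

\subsection{Counting the arcs of $H$ across the boundary of $Z_s$}

We now bound the number of arcs of $H$ entering $Z_s$ from above, by the stopping rule, and the number leaving $Z_s$ from below, by $(\ast)$.

The tail of an arc of $H$ entering $Z_s$ lies in $V(H)\setminus Z_s\subseteq M_s\cup U$, and by Lemma~\ref{lem:exchange} it lies in $M_s$. Since the process stopped at $s$, each vertex of $M_s$ is the tail of at most one such arc. Hence
\begin{equation}\label{eq:enter}
\text{at most } |M_s| \text{ arcs of } H \text{ enter } Z_s .
\end{equation}

Condition $(\ast)$ concerns a set that does not contain $w$ and sends no arc to it, whereas $w\in Z_s$. We therefore remove the component of $w$ and put $X=Z_s\setminus K$. Then $X\supseteq Z_0\setminus K\ne\emptyset$ by Lemma~\ref{lem:K}, and $w\in K\subseteq V\setminus X$.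

\emph{No arc of $D$ goes from $X$ to $K$.} The head of such an arc is not in $V(H)$, by Lemma~\ref{lem:K}, so the arc is unused. Its head reaches $w$ in $D^\circ$, hence so does its tail, which then lies in $Z_s\cap U=K$ and not in $X$. In particular there is no arc from $X$ to $w$, and $(\ast)$ applies to $X$ and $w$.

\emph{We have $M_s\subseteq\overline N_D(w)\setminus X$.} Let $u\in M_s$. Then $u\ne w$ as $u\in V(H)$, and $u\notin Z_s\supseteq X$. All arcs at $w$ are unused, so an arc $wu$ would put $u$ in $Z_0\subseteq Z_s$ and an arc $uw$ would put $u$ in $U$. Neither is possible.

By $(\ast)$, at least $1+|M_s|$ arcs of $D$ leave $X$. Their heads are outside $X$ and outside $K$, so these arcs leave $Z_s=X\cup K$. Since $Z_s$ is closed in $D^\circ$, they are arcs of $H$. By (F2), applied in $H$ to the set $Z_s\cap V(H)$, at least $1+|M_s|$ arcs of $H$ enter $Z_s$. This contradicts \eqref{eq:enter}. Hence $V(H)=V$, and Theorem~\ref{thm:main} is proved. \qed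

\begin{remark}
The maximality of $H$ enters only through Lemmas~\ref{lem:K} and~\ref{lem:close}. The hypothesis $(\ast)$ is used twice: to see that $D$ is strong, and for the pair $X=Z_s\setminus K$ and $w$. The last use explains its form. The vertex $w$ receives no arc from this set $X$, so nothing needs to be assumed about pairs joined by such an arc; and the vertices that can absorb one arc of $H$ each without permitting an exchange are those of $M_s$, which are non-neighbors of $w$ outside $X$.
\end{remark}

\section{Extremal examples}\label{sec:sharp}

The digraph $F_1$ has $\Delta=\lambda=1$ and is not supereulerian: two non-adjacent vertices must each be left by an arc into $z$, and there is only one way out of $z$. To obtain the same bottleneck for larger $d$, we replace $\{m,w\}$ by $d+1$ pairwise non-adjacent vertices and the arc $zx$ by $d$ arcs. The vertices $x$ and $z$ become complete digraphs, large enough that splitting one of them is not a cheaper cut.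

\begin{proof}[Proof of the second statement of Theorem~\ref{thm:delta}]
Let $d\ge1$. Let $Y,R_1,R_2$ be disjoint sets of $d+1$ vertices each. Let $D$ have vertex set $V=Y\cup R_1\cup R_2$ and the following arcs: both arcs between any two vertices of $R_1$ and between any two vertices of $R_2$; all arcs from $R_1$ to $Y$, from $Y$ to $R_2$ and from $R_1$ to $R_2$; and $d$ arcs from $R_2$ to $R_1$ with distinct tails and distinct heads. The non-adjacent pairs are exactly the pairs inside $Y$, so $\Delta(D)=d$.

To compute $\lambda(D)$, let $\emptyset\ne X\subsetneq V$. If $X$ contains exactly $s$ vertices of some $R_i$, where $1\le s\le d$, then the arcs inside $R_i$ give $d^+_D(X)\ge s(d+1-s)\ge d$ by \eqref{eq:complete}. Otherwise each $R_i$ is contained in $X$ or disjoint from it, and there are four cases.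
\begin{itemize}
\item If $R_1\subseteq X$ and $R_2\cap X=\emptyset$, the $(d+1)^2$ arcs from $R_1$ to $R_2$ leave $X$.
\item If $R_1\cup R_2\subseteq X$, some $y\in Y$ is not in $X$, and the $d+1$ arcs from $R_1$ to $y$ leave $X$.
\item If $X\subseteq Y$, the $d+1$ arcs from a vertex $y\in X$ to $R_2$ leave $X$.
\item If $R_2\subseteq X$ and $R_1\cap X=\emptyset$, the $d$ arcs from $R_2$ to $R_1$ leave $X$.
\end{itemize}
So $\lambda(D)\ge d$, and $d^+_D(R_2)=d$ gives equality.

Suppose that $H$ is a spanning eulerian subdigraph of $D$. As $H$ is connected, each $y\in Y$ is incident with an arc of $H$, and hence is the tail of one, since its in-degree and out-degree in $H$ agree. Every arc of $D$ with tail in $Y$ has its head in $R_2$, so at least $d+1$ arcs of $H$ enter $R_2$. Only $d$ arcs of $D$ leave $R_2$. This contradicts (F2).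
\end{proof}

The same digraphs show that the constant $1$ in $(\ast)$ cannot be lowered to $0$: they satisfy $d^+_D(X)\ge d\ge|\overline N_D(w)\setminus X|$ for all $X$ with $\emptyset\ne X\subsetneq V$ and all $w$, and they are not supereulerian.

\begin{thebibliography}{1}

\bibitem{open}
\emph{Open Pooblems On Digraphs},
\texttt{https://project.inria.fr/anrdigraphs/files/2023/05/SeteMay30.pdf}

\end{thebibliography}
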